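\title{Continuity in the codes and decomposition of functions between finite Borel classes}

\begin{abstract}
Let $X,Y$ be Polish spaces, let $2\le m\le n$, and let $f:X\to Y$ be a function under which the preimage of every $\Sigma^0_m$ set is $\Sigma^0_n$. We prove that a $\Sigma^0_n$-code of $f^{-1}[A]$ can be computed continuously from a $\Sigma^0_m$-code of $A$. We deduce this from a decomposition theorem: $X$ is a countable union of $\Pi^0_{n-1}$ sets on each of which $f$ is $\Sigma^0_{n-m+1}$-measurable. The proof is carried out in ZFC. It starts from a theorem of Gregoriades, Kihara and Ng, which provides a Borel-measurable function in the codes, and analyzes that function by a forcing relation whose conditions attach finite tags to points of $Y$. For $m>n$ continuity in the codes fails for every function on a nonempty space.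
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Borel classes, codes and the question}

For a separable metrizable space $Z$ and $k\ge1$, the symbols $\Sigma^0_k(Z)$ and $\Pi^0_k(Z)$ denote the boldface Borel classes: $\Sigma^0_1$ consists of the open sets, $\Pi^0_k$ of the complements of $\Sigma^0_k$ sets, and $\Sigma^0_{k+1}$ of the countable unions of $\Pi^0_k$ sets. Thus $\Sigma^0_2=F_\sigma$ and $\Pi^0_2=G_\delta$.

A set of finite level is described by countably many natural numbers that say which basic open sets it is built from, and this description can be packed into one point of the Baire space $\mathcal N=\omega^\omega$. Fix a bijection $\langle\cdot,\cdot\rangle:\omega\times\omega\to\omega$ and put $(\alpha)_t(s)=\alpha(\langle t,s\rangle)$ for $\alpha\in\mathcal N$ and $t\in\omega$. For each Polish space $Z$ fix a countable basis $(N^Z_s)_{s\in\omega}$ and define the \emph{natural universal sets} $G^Z_k\subseteq\mathcal N\times Z$ by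
\begin{align*}
G^Z_1(\alpha,z)&\iff \exists t\,\bigl[\alpha(t)>0\ \text{ and }\ z\in N^Z_{\alpha(t)-1}\bigr],\\
G^Z_{k+1}(\alpha,z)&\iff \exists t\,\neg G^Z_k((\alpha)_t,z).
\end{align*}
By induction on $k$, the set $G^Z_k$ is $\Sigma^0_k$ in $\mathcal N\times Z$, and the $\Sigma^0_k$ subsets of $Z$ are exactly the sections $(G^Z_k)_\alpha=\{z\in Z: G^Z_k(\alpha,z)\}$. We call $\alpha$ a \emph{$\Sigma^0_k$-code} of $(G^Z_k)_\alpha$.

\begin{definition}\label{def:codes}
Let $X,Y$ be Polish spaces, $f:X\to Y$ and $m,n\ge1$. We write $f^{-1}[\Sigma^0_m]\subseteq\Sigma^0_n$ if $f^{-1}[A]\in\Sigma^0_n(X)$ for every $A\in\Sigma^0_m(Y)$. This inclusion holds \emph{with a continuous function in the codes} if there is a continuous $u:\mathcal N\to\mathcal N$ such that for all $\alpha\in\mathcal N$ and $x\in X$,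
\begin{equation}\label{eq:codes}
G^Y_m(\alpha,f(x))\iff G^X_n(u(\alpha),x),
\end{equation}
that is, $u(\alpha)$ is a $\Sigma^0_n$-code of $f^{-1}[(G^Y_m)_\alpha]$. It holds \emph{with a Borel function in the codes} if \eqref{eq:codes} holds for some Borel-measurable $u$. For a subspace $X'\subseteq X$, the restriction $f\upharpoonright X'$ is \emph{$\Sigma^0_k$-measurable} if $X'\cap f^{-1}[U]\in\Sigma^0_k(X')$ for every open $U\subseteq Y$.
\end{definition}

The following is posed as an open question in \cite{uniformity}.

\begin{quote}
Let $X,Y$ be Polish spaces and $2\le m\le n$. If $f:X\to Y$ satisfies $f^{-1}[\Sigma^0_m]\subseteq\Sigma^0_n$, does this inclusion always hold with a continuous function in the codes?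
\end{quote}

\subsection{What the question asks}

Consider the single set $P_f=\{(\alpha,x):G^Y_m(\alpha,f(x))\}\subseteq\mathcal N\times X$. The inclusion $f^{-1}[\Sigma^0_m]\subseteq\Sigma^0_n$ says that every section $(P_f)_\alpha$ is $\Sigma^0_n$, and continuity in the codes says that $P_f$ itself is $\Sigma^0_n$ (Proposition~\ref{prop:product}). So the question is whether simple sections force the whole set to be simple.

For $m=1$ they do, as is recorded in \cite{uniformity}: an open set is a union of basic open sets, so the countably many preimages $f^{-1}[N^Y_s]$ determine all the others, and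
\[
P_f=\bigcup_{t,s}\{\alpha:\alpha(t)=s+1\}\times f^{-1}[N^Y_s]\in\Sigma^0_n .
\]
For $m\ge2$ the hypothesis concerns a family of sets that need not be generated under unions by a countable subfamily; think of the singletons of $\mathbb R$. Passing to complements in $Y$ and pulling back costs one level in $X$ each time, and the hypothesis says that part of this cost can be avoided, separately for each set and for no stated reason. Some caution is justified: if $m>n$ and $f$ is constant, every section of $P_f$ is $\emptyset$ or $X$, and yet $P_f$ is not $\Sigma^0_n$ (Theorem~\ref{thm:range}).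

Which functions satisfy the inclusion when $2\le m\le n$? If $f$ is $\Sigma^0_{n-m+1}$-measurable, then counting levels gives $f^{-1}[\Sigma^0_m]\subseteq\Sigma^0_n$. Such functions can be glued along countably many $\Pi^0_{n-1}$ pieces. For $m=n=2$, the characteristic function of $\{0\}$ on $\mathbb R$ is discontinuous, but it is constant on each of the closed sets $\{0\}$ and $\{x:|x|\ge 1/i\}$, and all its preimages are $F_\sigma$. On the other hand $\Sigma^0_n$-measurability alone is not enough. Let $f(p/q)=1/q$ for fractions in lowest terms with $q\geq1$, and $f(x)=0$ for irrational $x$. The preimage of an open set is countable if the set omits $0$, and is open if the set contains $0$, so $f$ is $\Sigma^0_2$-measurable; but $f^{-1}[\{0\}]$ is the set of irrationals, which is not $F_\sigma$ by the Baire category theorem.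

All glued functions have a continuous function in the codes (Proposition~\ref{prop:glue}). The assertion that, for $2\le m\le n$, every $f$ with $f^{-1}[\Sigma^0_m]\subseteq\Sigma^0_n$ is glued in this way is Conjecture~2.1 in \cite{uniformity}. A theorem of Kihara quoted there says that for $2\le m\le n<2m-1$ the functions that admit such a decomposition are exactly those for which the inclusion holds with a continuous function in the codes. In that range the question and the conjecture therefore stand or fall together. The following result, also quoted in \cite{uniformity}, gives a weaker uniformity without any restriction.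

\begin{theorem}[Gregoriades--Kihara--Ng]\label{thm:borel}
If $f:X\to Y$ satisfies $f^{-1}[\Sigma^0_m]\subseteq\Sigma^0_n$, then this inclusion holds with a Borel function in the codes.
\end{theorem}

\subsection{Results}

\begin{theorem}\label{thm:main}
Let $X,Y$ be Polish spaces, $2\le m\le n$ and $f:X\to Y$. The following are equivalent.
\begin{enumerate}
\item[(a)] $f^{-1}[\Sigma^0_m]\subseteq\Sigma^0_n$.
\item[(b)] $f^{-1}[\Sigma^0_m]\subseteq\Sigma^0_n$ with a continuous function in the codes.
\item[(c)] There are $\Pi^0_{n-1}$ sets $X_i\subseteq X$ $(i\in\omega)$ such that $X=\bigcup_iX_i$ and each $f\upharpoonright X_i$ is $\Sigma^0_{n-m+1}$-measurable.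
\end{enumerate}
\end{theorem}

So the answer to the question is yes, Conjecture~2.1 of \cite{uniformity} holds for all $2\le m\le n$, and Kihara's equivalence holds without the restriction $n<2m-1$. The proof is in ZFC, and Theorem~\ref{thm:borel} is its only ingredient that is not a textbook fact. The range $m\le n$ is optimal.

\begin{theorem}\label{thm:range}
Let $X,Y$ be Polish spaces with $X\ne\emptyset$, and let $m>n\ge1$.
\begin{enumerate}
\item[(a)] No $f:X\to Y$ satisfies $f^{-1}[\Sigma^0_m]\subseteq\Sigma^0_n$ with a continuous function in the codes.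
\item[(b)] The inclusion $f^{-1}[\Sigma^0_m]\subseteq\Sigma^0_n$ holds exactly for those $f$ with countable range such that $f^{-1}[B]\in\Sigma^0_n$ for all $B\subseteq Y$; for example, it holds for constant $f$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:easy} proves (c)$\Rightarrow$(b)$\Rightarrow$(a) in Theorem~\ref{thm:main}. The substance is (a)$\Rightarrow$(c). Section~\ref{sec:model} shows its main idea in a model case and lists the three obstacles to the general case, which Sections~\ref{sec:test}--\ref{sec:end} remove. Theorem~\ref{thm:range} is proved in Section~\ref{sec:range}.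

\section{From a decomposition to continuity in the codes}\label{sec:easy}

We use the following standard facts about separable metrizable spaces $Z$.
\begin{enumerate}
\item[(F1)] $\Sigma^0_k$ is closed under countable unions, finite intersections and continuous preimages, $\Pi^0_k$ under countable intersections, finite unions and continuous preimages, and $\Sigma^0_k\cup\Pi^0_k\subseteq\Sigma^0_{k+1}\cap\Pi^0_{k+1}$.
\item[(F2)] If $Z'\subseteq Z$ is a subspace, then $\Sigma^0_k(Z')=\{A\cap Z':A\in\Sigma^0_k(Z)\}$.
\item[(F3)] If $Z$ is $\mathcal N$ or the Cantor space $2^\omega$ and $m>n\ge1$, then $\Sigma^0_m(Z)\not\subseteq\Sigma^0_n(Z)$.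
\item[(F4)] If $K$ is compact and $F\subseteq Z\times K$ is closed, then the projection of $F$ to $Z$ is closed.
\item[(F5)] Every Polish space embeds in a compact metrizable space.
\end{enumerate}
A Polish space is \emph{zero-dimensional} if it has a countable basis of clopen sets; $\mathcal N$ is an example, and so is $\Lambda^\omega$ for every countable discrete $\Lambda$.

\begin{lemma}\label{lem:param}
Let $Z$ be a zero-dimensional Polish space, $W$ a Polish space, $j\ge1$ and $R\in\Sigma^0_j(Z\times W)$. There is a continuous $\rho:Z\to\mathcal N$ such that $R(z,w)\iff G^W_j(\rho(z),w)$ for all $z,w$.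
\end{lemma}

\begin{proof}
Induction on $j$. If $R$ is open, write $R=\bigcup_{q\in\omega}O_q\times N^W_{s_q}$ with $O_q\subseteq Z$ clopen, possibly empty. Put $\rho(z)(q)=s_q+1$ if $z\in O_q$ and $\rho(z)(q)=0$ otherwise. Each coordinate of $\rho$ is continuous because $O_q$ is clopen. If $R\in\Sigma^0_{j+1}$, write $R=\bigcup_t\neg R_t$ with $R_t\in\Sigma^0_j$, take $\rho_t$ for $R_t$, and define $\rho$ by $(\rho(z))_t=\rho_t(z)$.
\end{proof}

\begin{proposition}\label{prop:product}
Let $m,n\ge1$, $f:X\to Y$ and $P_f=\{(\alpha,x):G^Y_m(\alpha,f(x))\}$. Then $f^{-1}[\Sigma^0_m]\subseteq\Sigma^0_n$ holds if and only if every section $(P_f)_\alpha$ is $\Sigma^0_n$, and it holds with a continuous function in the codes if and only if $P_f\in\Sigma^0_n(\mathcal N\times X)$.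
\end{proposition}

\begin{proof}
The first claim holds because $(P_f)_\alpha=f^{-1}[(G^Y_m)_\alpha]$. If $u$ is continuous and satisfies \eqref{eq:codes}, then $P_f$ is the preimage of $G^X_n$ under $(\alpha,x)\mapsto(u(\alpha),x)$. Conversely, if $P_f\in\Sigma^0_n$, Lemma~\ref{lem:param} with $Z=\mathcal N$ and $W=X$ gives $u$.
\end{proof}

\begin{proposition}\label{prop:glue}
In Theorem~\ref{thm:main}, \textup{(c)} implies \textup{(b)}, and \textup{(b)} implies \textup{(a)}.
\end{proposition}

\begin{proof}
The second implication is immediate from \eqref{eq:codes}. Assume (c) and put $k=n-m+1$. For $R\subseteq\mathcal N\times Y$ let $R^{(i)}=\{(\alpha,x)\in\mathcal N\times X_i:R(\alpha,f(x))\}$. We show by induction on $j\geq1$ that $R\in\Sigma^0_j$ implies $R^{(i)}\in\Sigma^0_{k+j-1}(\mathcal N\times X_i)$. If $R=\bigcup_qO_q\times U_q$ with $O_q,U_q$ open, then $R^{(i)}=\bigcup_qO_q\times(X_i\cap f^{-1}[U_q])$ is $\Sigma^0_k$. If $R=\bigcup_t\neg R_t$ with $R_t\in\Sigma^0_j$, then $R^{(i)}$ is the union of the complements of the $\Sigma^0_{k+j-1}$ sets $R_t^{(i)}$, hence $\Sigma^0_{k+j}$.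

Take $R=G^Y_m$. Since $k+m-1=n$, by (F2) the set $P_f\cap(\mathcal N\times X_i)$ is the intersection of a $\Sigma^0_n$ subset of $\mathcal N\times X$ with $\mathcal N\times X_i$, which is $\Pi^0_{n-1}$ and so $\Sigma^0_n$. Hence $P_f=\bigcup_i\bigl(P_f\cap(\mathcal N\times X_i)\bigr)$ is $\Sigma^0_n$, and Proposition~\ref{prop:product} applies.
\end{proof}

Since every $\Sigma^0_n$ set is a countable union of $\Pi^0_{n-1}$ sets, and $\Sigma^0_k$-measurability passes to subsets by (F2), it suffices for (c) to cover $X$ by countably many $\Sigma^0_n$ sets on which $f$ is $\Sigma^0_{n-m+1}$-measurable.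

\section{A model case}\label{sec:model}

We take $m=n=2$, assume that $Y$ is compact, and assume, for this section only, that the function in the codes is continuous. We show that $X$ is then a countable union of closed sets on which $f$ is continuous. The idea is to test $f$ against closed sets that are built step by step while a promise about one point of $Y$ is kept, and to recover $f(x)$ as the only point about which the promise can have been made.

Let $(U_i)_{i\in\omega}$ be a basis of $Y$ with $U_0=\emptyset$. For $\alpha\in\mathcal N$ let $A^\alpha=Y\setminus\bigcup_rU_{\alpha(r)}$. The set $\{(\alpha,y):y\in A^\alpha\}$ is closed, hence $\Sigma^0_2$, so by Lemma~\ref{lem:param} and the assumption there is a continuous $v$ with $f(x)\in A^\alpha\iff G^X_2(v(\alpha),x)$. The sets $H_l=\{(\alpha,x):\neg G^X_1((v(\alpha))_l,x)\}$ are closed, and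
\[
f(x)\in A^\alpha\iff\exists l\ (\alpha,x)\in H_l .
\]
For $s\in\omega^{<\omega}$ and $z\in Y$ let $[s,z]$ be the set of $\alpha\supseteq s$ with $z\notin\overline{U_{\alpha(r)}}$ for all $r\ge|s|$. These are the codes that begin with $s$ and then keep the promise to stay away from $z$. Put
\[
R_{s,l}=\{(x,z)\in X\times Y:(\alpha,x)\in H_l\text{ for all }\alpha\in[s,z]\}.
\]

\emph{Step 1: the sets $R_{s,l}$ cover the graph of $f$.} Let $y=f(x)$. The set $[\emptyset,y]$ is closed in $\mathcal N$ and contains $000\cdots$. Every $\alpha$ in it has $y\in A^\alpha$, so $[\emptyset,y]$ is covered by the closed sets $\{\alpha:(\alpha,x)\in H_l\}$. By the Baire category theorem one of them contains a nonempty relatively open set $\{\alpha\in[\emptyset,y]:\alpha\supseteq s\}$, and this set equals $[s,y]$. So $(x,y)\in R_{s,l}$.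

\emph{Step 2: $R_{s,l}$ is contained in the graph of $f$.} Let $(x,z)\in R_{s,l}$ and suppose $z\ne f(x)$. Choose $i$ with $f(x)\in U_i$ and $z\notin\overline{U_i}$, and let $\alpha=s\,i\,0\,0\cdots$. Then $\alpha\in[s,z]$, so $(\alpha,x)\in H_l$ and $f(x)\in A^\alpha$. But $f(x)\in U_i$ and $U_i\cap A^\alpha=\emptyset$.

\emph{Step 3: $R_{s,l}$ is closed.} Let $(x,z)\notin R_{s,l}$, say $\alpha\in[s,z]$ and $(\alpha,x)\notin H_l$. As $H_l$ is closed, there are an initial segment $s'\supseteq s$ of $\alpha$ and a neighborhood $O$ of $x$ with $(\alpha',x')\notin H_l$ whenever $\alpha'\supseteq s'$ and $x'\in O$. All $z'$ near $z$ avoid the finitely many closed sets $\overline{U_{s'(r)}}$, $|s|\le r<|s'|$, so $s'\,0\,0\cdots\in[s,z']$ and $(x',z')\notin R_{s,l}$. This is why promises are stated with closures.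

\emph{Conclusion.} By (F4) the projection $X_{s,l}$ of $R_{s,l}$ to $X$ is closed, and by Step~1 these sets cover $X$. For closed $F\subseteq Y$, Step~2 shows that $X_{s,l}\cap f^{-1}[F]$ is the projection of $R_{s,l}\cap(X\times F)$, which is closed. So $f\upharpoonright X_{s,l}$ is continuous.

Three things change in the general case.

\emph{The function in the codes is only Borel.} A Borel function is continuous on a comeager set, but this says nothing about its behavior on $[s,z]$, which is nowhere dense in $\mathcal N$: any finite sequence can be continued by an $i$ with $z\in U_i$. In Section~\ref{sec:top} we refine the topology so that these sets become open. The new topology has the countable chain condition, so countably many basic sets decide the values of $v$. They mention a countable set $C$ of points of $Y$, which must be treated separately.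

\emph{The sets $H_l$ are $\Pi^0_{n-1}$.} The relation defining $R_{s,l}$ is replaced by a forcing relation defined by recursion along the code (Section~\ref{sec:forcing}). Its quantifiers range over promises at arbitrary points of $Y$, an uncountable domain. Section~\ref{sec:complexity} uses compactness of $Y$ to bring them down to countable quantifiers.

\emph{For $m>2$ the analogue of $R_{s,l}$ is too complicated.} It reads off $f(x)$ at a cost of about $n-1$ quantifiers, and we can afford only $n-m+1$. The test sets are now $\Pi^0_{m-1}$, and a promise about $y$ is a finite set of tags on a tree of height $m-2$. In Section~\ref{sec:descent} we descend simultaneously through this tree and through the code of the preimage, and obtain a chain of $m-1$ conditions that pass the point $f(x)$ down to a level of the right complexity.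

\section{Test sets and their preimages}\label{sec:test}

From here to the end of Section~\ref{sec:end} we fix $2\le m\le n$ and $f:X\to Y$ with $f^{-1}[\Sigma^0_m]\subseteq\Sigma^0_n$, and we prove (c). If $X=\emptyset$ there is nothing to prove, so let $X\neq\emptyset$.

We may assume that $Y$ is compact. Indeed, embed $Y$ in a compact metrizable space $\widehat Y$ by (F5). If $A\in\Sigma^0_m(\widehat Y)$ then $A\cap Y\in\Sigma^0_m(Y)$, so $f:X\to\widehat Y$ satisfies (a); and (c) for $f:X\to\widehat Y$ gives (c) for $f:X\to Y$, because open subsets of $Y$ are traces of open subsets of $\widehat Y$. Fix a basis $(U_i)_{i\in\omega}$ of the compact space $Y$ with $U_0=\emptyset$.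

Finite sequences are concatenated by juxtaposition, $\varepsilon$ is the empty sequence, and $(l)$ is the sequence of length one with entry $l$. Let
\[
S=\omega^{\le m-2},\qquad \partial S=\omega^{m-2},\qquad\Lambda=\partial S\times\omega .
\]
Elements of $S$ are \emph{nodes}, elements of $\partial S$ are \emph{leaves}, and elements of the countable discrete set $\Lambda$ are \emph{letters}. A letter $(\sigma,i)$ is read as ``add $U_i$ to the open set at the leaf $\sigma$.'' For $\alpha\in\Lambda^\omega$ define
\[
Q^\alpha_\sigma=\bigcup\{U_i:\exists r\ \alpha(r)=(\sigma,i)\}\quad(\sigma\in\partial S),\qquad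
Q^\alpha_\sigma=\bigcup_{t\in\omega}\bigl(Y\setminus Q^\alpha_{\sigma t}\bigr)\quad(\sigma\in S\setminus\partial S),
\]
and let $A^\alpha=Y\setminus Q^\alpha_\varepsilon$. For $m=2$ the only node is $\varepsilon$ and $A^\alpha$ is the closed set of Section~\ref{sec:model}. For $m=3$ we have $A^\alpha=\bigcap_tQ^\alpha_{(t)}$, a $G_\delta$ set.

For a leaf $\sigma$ the set $\{(\alpha,y):y\in Q^\alpha_\sigma\}=\bigcup_{r,i}\{\alpha:\alpha(r)=(\sigma,i)\}\times U_i$ is open in $\Lambda^\omega\times Y$, and by downward induction $\{(\alpha,y):y\in Q^\alpha_\sigma\}$ is $\Sigma^0_{m-1-|\sigma|}$ for every node $\sigma$. Hence $\{(\alpha,y):y\in A^\alpha\}$ is $\Pi^0_{m-1}$, so $\Sigma^0_m$, and Lemma~\ref{lem:param} gives a continuous $\rho:\Lambda^\omega\to\mathcal N$ with $A^\alpha=(G^Y_m)_{\rho(\alpha)}$. Let $u$ be a Borel function in the codes given by Theorem~\ref{thm:borel}. Then $v=u\circ\rho:\Lambda^\omega\to\mathcal N$ is Borel and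
\[
f(x)\in A^\alpha\iff G^X_n(v(\alpha),x).
\]

We unfold the right side. For $\beta\in\mathcal N$ and $\tau\in\omega^{<\omega}$ define $(\beta)_\tau$ by $(\beta)_\varepsilon=\beta$ and $(\beta)_{\tau t}=((\beta)_\tau)_t$. Define $\nu(\varepsilon,t)=t$ and $\nu(\tau t',t)=\nu(\tau,\langle t',t\rangle)$, so that $(\beta)_\tau(t)=\beta(\nu(\tau,t))$ for all $\beta$. For $1\le|\tau|\le n-1$ let
\[
H_\tau(\alpha)=\{x\in X:\neg G^X_{n-|\tau|}((v(\alpha))_\tau,x)\},
\]
a $\Pi^0_{n-|\tau|}$ subset of $X$. The definition of the universal sets gives:
\begin{enumerate}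
\item[(H1)] $f^{-1}[A^\alpha]=\bigcup_lH_{(l)}(\alpha)$;
\item[(H2)] if $|\tau|<n-1$, then $x\in H_\tau(\alpha)\iff\forall t\ x\notin H_{\tau t}(\alpha)$;
\item[(H3)] if $|\tau|=n-1$, then $x\notin H_\tau(\alpha)$ if and only if there are $t,e$ with $v(\alpha)(\nu(\tau,t))=e+1$ and $x\in N^X_e$.
\end{enumerate}
Two trees are now in play: $S$ organizes the test set in $Y$, and the sequences $\tau$ organize its preimage in $X$. We use $\sigma$ for the first and $\tau$ for the second.

\section{A topology in which promises are open}\label{sec:top}

A \emph{promise} is a pair $(y,\sigma)\in Y\times\partial S$. Let $a$ be a set of promises, $s\in\Lambda^{<\omega}$, and $s'\supseteq s$ a finite or infinite sequence of letters. We say that $s'$ \emph{respects $a$ beyond $s$} if for all $r\ge|s|$ in the domain of $s'$,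
\[
s'(r)=(\sigma,i)\ \text{ and }\ (y,\sigma)\in a\quad\text{imply}\quad y\notin\overline{U_i}.
\]
Let $\mathbb K$ be the set of pairs $\pi=(s,a)$ with $s\in\Lambda^{<\omega}$, the \emph{stem}, and $a$ a finite set of promises. Put
\[
[\pi]=[s,a]=\{\alpha\in\Lambda^\omega:\alpha\supseteq s\text{ and $\alpha$ respects $a$ beyond }s\},
\]
and write $(s',a')\le(s,a)$ if $s'\supseteq s$, $a'\supseteq a$ and $s'$ respects $a$ beyond $s$. The relation $\le$ is reflexive and transitive, and $\pi'\le\pi$ implies $[\pi']\subseteq[\pi]$. Since $U_0=\emptyset$, the letters $(\sigma,0)$ respect every promise; hence $[\pi]\ne\emptyset$.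

Recall that in any topological space a set is \emph{nowhere dense} if its closure has empty interior, and \emph{meager} if it is a countable union of nowhere dense sets.

\begin{lemma}\label{lem:top}
The sets $[\pi]$, $\pi\in\mathbb K$, form a base of a topology $\mathcal T$ on $\Lambda^\omega$ that refines the product topology. Moreover:
\begin{enumerate}
\item[(a)] every family of pairwise disjoint basic sets is countable;
\item[(b)] no nonempty $\mathcal T$-open set is $\mathcal T$-meager;
\item[(c)] for every $D\subseteq\Lambda^\omega$ that is Borel in the product topology there is a $\mathcal T$-open $O$ such that $D\triangle O$ is $\mathcal T$-meager.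
\end{enumerate}
\end{lemma}

\begin{proof}
Suppose $|s|\le|s'|$ and $\alpha\in[s,a]\cap[s',a']$. Then $s\subseteq s'\subseteq\alpha$ and $s'$ respects $a$ beyond $s$, so $[s,a]\cap[s',a']=[s',a\cup a']$. Thus the intersection of two basic sets is empty or basic. The sets $[s,\emptyset]$ are the basic sets of the product topology.

(a) We have $[s,a]\cap[s,a']=[s,a\cup a']\ne\emptyset$, so a disjoint family contains at most one set with a given stem, and there are countably many stems.

(b) It suffices to show that $[s_0,a_0]\cap\bigcap_jD_j\ne\emptyset$ for every $(s_0,a_0)\in\mathbb K$ and all dense open $D_j$. Given $(s_j,a_j)$, choose $\beta\in D_j\cap[s_j,a_j]$ and a basic set with $\beta\in[s',a']\subseteq D_j$. Let $s_{j+1}$ be the initial segment of $\beta$ of length $\max(|s_j|,|s'|,j)$ and $a_{j+1}=a_j\cup a'$. As $\beta$ respects $a_j$ beyond $s_j$ and $a'$ beyond $s'$, the pair $(s_{j+1},a_{j+1})$ is below both $(s_j,a_j)$ and $(s',a')$; in particular $[s_{j+1},a_{j+1}]\subseteq D_j$. By transitivity every $s_{j'}$ with $j'\geq j$ respects $a_j$ beyond $s_j$, so the infinite sequence $\bigcup_js_j$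 lies in every $[s_j,a_j]$.

(c) Call $D$ good if $D\triangle O$ is meager for some open $O$. Open sets are good. Good sets are closed under countable unions, since $\bigcup_iD_i\,\triangle\bigcup_iO_i\subseteq\bigcup_i(D_i\triangle O_i)$. They are closed under complements, since the complement of $D$ differs from the closed set $F=\Lambda^\omega\setminus O$ by $D\triangle O$, and $F$ differs from its interior by a nowhere dense set. So all $\mathcal T$-Borel sets are good, and these include the Borel sets of the coarser product topology.
\end{proof}

There may be uncountably many basic sets, so the countability that we need comes from (a). The next lemma is the only place where Borel measurability of $v$ is used.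

\begin{lemma}\label{lem:decide}
There are countable sets $\mathcal A_M\subseteq\mathbb K$ and functions $e_M:\mathcal A_M\to\omega$ $(M\in\omega)$ such that each $\bigcup_{\pi\in\mathcal A_M}[\pi]$ is $\mathcal T$-dense and, with $\mathcal G=\bigcap_M\bigcup_{\pi\in\mathcal A_M}[\pi]$,
\[
\alpha\in\mathcal G,\ \pi\in\mathcal A_M,\ \alpha\in[\pi]\quad\text{imply}\quad v(\alpha)(M)=e_M(\pi).
\]
\end{lemma}

\begin{proof}
All topological notions refer to $\mathcal T$. The set $D_{M,e}=\{\alpha:v(\alpha)(M)=e\}$ is Borel in the product topology, so there is an open $O_{M,e}$ with $D_{M,e}\triangle O_{M,e}$ meager. Choose closed nowhere dense sets $F_0,F_1,\dots$ whose union contains $D_{M,e}\triangle O_{M,e}$ for all $M,e$. For fixed $M$ the set $\bigcup_eO_{M,e}$ is dense: an open set disjoint from it is covered by the meager sets $D_{M,e}\setminus O_{M,e}$, $e\in\omega$, and is empty by Lemma~\ref{lem:top}(b). Hence $\bigcup_e(O_{M,e}\setminus F_M)$ is dense and open. Take a maximal disjoint family of basic sets each contained in $O_{M,e}\setminus F_M$ for some $e$. It is countable by Lemma~\ref{lem:top}(a),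 and its union is dense, since a nonempty open set disjoint from the union would contain a basic set that could be added. Let $\mathcal A_M$ contain one pair $\pi$ for each member of the family, and let $e_M(\pi)$ be an $e$ with $[\pi]\subseteq O_{M,e}$. A point $\alpha\in\mathcal G$ avoids every $F_{M'}$. If also $\alpha\in[\pi]$ with $\pi\in\mathcal A_M$, then $\alpha\in O_{M,e_M(\pi)}\setminus\bigcup_{M'}F_{M'}\subseteq D_{M,e_M(\pi)}$.
\end{proof}

A point $y$ \emph{occurs in} a set $a$ of promises if $(y,\sigma)\in a$ for some $\sigma$. Let $C\subseteq Y$ be the countable set of points that occur in $a$ for some $(s,a)\in\bigcup_M\mathcal A_M$.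

\section{Tags and forcing}\label{sec:forcing}

A promise controls whether $y$ enters the open set at a leaf. To control whether $y\in A^\alpha$ we need commitments of the form ``$y\notin Q^\alpha_\sigma$'' at inner nodes too. We call them tags. Two nodes are \emph{adjacent} if one is a one-step extension of the other. Since $y\notin Q^\alpha_{\sigma t}$ implies $y\in Q^\alpha_\sigma$, adjacent nodes cannot both be tagged at the same point. Lemma~\ref{lem:tags} shows that outside $C$ this is the only obstruction, apart from letters already listed. A set of nodes is \emph{independent} if no two of its elements are adjacent.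

\begin{definition}\label{def:cond}
A \emph{tag function} assigns to each $y\in Y$ a finite independent set $L(y)\subseteq S$, empty for all but finitely many $y$. Its \emph{support} is $\{y:L(y)\neq\emptyset\}$ and its \emph{leaf part} is the finite set of promises $L^\partial=\{(y,\sigma):\sigma\in L(y)\cap\partial S\}$. Inclusion and union of tag functions are taken pointwise. We call $L$ \emph{valid for} $s\in\Lambda^{<\omega}$ if $(y,\sigma)\in L^\partial$ and $s(r)=(\sigma,i)$ imply $y\notin U_i$.

A \emph{condition} is a triple $p=(s,a,L)$ with $s\in\Lambda^{<\omega}$, $a\subseteq C\times\partial S$ finite, and $L$ a tag function valid for $s$. We write $(s',a',L')\le(s,a,L)$ if $s'\supseteq s$, $a'\supseteq a$, $L'\supseteq L$, and $s'$ respects $a\cup L^\partial$ beyond $s$. For $\pi\in\mathbb K$ we write $(s,a,L)\le\pi$ if $(s,a)\le\pi$ in $\mathbb K$.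
\end{definition}

The two side conditions have different jobs. The set $a$ absorbs the promises needed to decide values of $v$; it ranges over a countable set. The tags sit at arbitrary points, and later we shall move and remove them. Validity is stated with $U_i$ and respecting with $\overline{U_i}$ so that, as a property of the tagged point, validity is closed and respecting is open.

The order on conditions is reflexive and transitive, and $q\le p\le\pi$ implies $q\le\pi$. We use without comment that
\begin{equation}\label{eq:valid}
\text{if $L$ is valid for $s$ and $s'$ respects $L^\partial$ beyond $s$, then $L$ is valid for $s'$.}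
\end{equation}

\begin{definition}\label{def:force}
Let $x\in X$. For $|\tau|=n-1$, a pair $\pi\in\mathbb K$ is an \emph{$(x,\tau)$-witness} if for some $t$, with $M=\nu(\tau,t)$, we have $\pi\in\mathcal A_M$, $e_M(\pi)>0$ and $x\in N^X_{e_M(\pi)-1}$. For conditions $p$ and $1\le|\tau|\le n-1$ we define $p\Vdash_x\tau$ by downward recursion on $|\tau|$.
\begin{itemize}
\item If $|\tau|=n-1$, then $p\Vdash_x\tau$ means that no $q\le p$ is below an $(x,\tau)$-witness.
\item If $|\tau|<n-1$, then $p\Vdash_x\tau$ means that $q\nVdash_x\tau t$ for all $q\le p$ and all $t$.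
\end{itemize}
\end{definition}

The two clauses imitate (H3) and (H2): a witness is a finite reason for $x\notin H_\tau(\alpha)$. By transitivity, $q\le p$ and $p\Vdash_x\tau$ imply $q\Vdash_x\tau$. The next lemma is used at three points of the proof.

\begin{lemma}[Merging]\label{lem:merge}
Let $p=(s,a,L)$ and $p'=(s',a',L')$ be conditions such that $s'\supseteq s$, $a'\supseteq a$, $s'$ respects $a\cup L^\partial$ beyond $s$, and $L(y)\cup L'(y)$ is independent for every $y$. Then $q=(s',a',L\cup L')$ is a condition below $p$ and below $p'$. In particular, if $1\le|\tau|<n-1$ and $t\in\omega$, then $p\Vdash_x\tau$ and $p'\Vdash_x\tau t$ cannot both hold.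
\end{lemma}

\begin{proof}
$L$ is valid for $s'$ by \eqref{eq:valid}, and $L'$ is valid for $s'$, so $q$ is a condition. It is below $p$ by hypothesis, and below $p'$ because the stems agree. If $p'\Vdash_x\tau t$ then $q\Vdash_x\tau t$, and $q\le p$ shows $p\nVdash_x\tau$.
\end{proof}

A set $E$ of conditions is \emph{dense} if every condition has an extension in $E$. Given countably many dense sets and a condition $p$, we can choose $p=p_0\ge p_1\ge\cdots$ with $p_{j+1}$ in the $j$-th set. Fix $x$. The following sets are dense.
\begin{enumerate}
\item[(G0)] For $r\in\omega$: the conditions with stem of length at least $r$. Append letters $(\sigma,0)$.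
\item[(G1)] For $M\in\omega$: the conditions below some $\pi\in\mathcal A_M$. Given $p=(s,a,L)$, the open set $[s,a\cup L^\partial]$ meets $[s_0,a_0]$ for some $(s_0,a_0)\in\mathcal A_M$. Take $\alpha$ in the intersection and let $s'$ be its initial segment of length $\max(|s|,|s_0|)$. Then $a_0\subseteq C\times\partial S$, and $(s',a\cup a_0,L)$ is a condition by \eqref{eq:valid}, below both $p$ and $(s_0,a_0)$.
\item[(G2)] For $1\le|\tau|<n-1$: the conditions $q$ with $q\Vdash_x\tau$ or $q\Vdash_x\tau t$ for some $t$.
\item[(G3)] For $|\tau|=n-1$: the conditions $q$ with $q\Vdash_x\tau$ or $q$ below an $(x,\tau)$-witness.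
\end{enumerate}
For (G2) and (G3), density is the definition of $\nVdash_x$. A descending sequence $(p_i)=(s_i,a_i,L_i)$ is \emph{$x$-generic} if each of the sets (G0)--(G3) contains some $p_i$. Its \emph{limit} is $\alpha=\bigcup_is_i\in\Lambda^\omega$. Every condition is the first term of an $x$-generic sequence.

\begin{lemma}[Truth]\label{lem:truth}
Let $(p_i)$ be $x$-generic with limit $\alpha$, and $1\le|\tau|\le n-1$. Then $x\in H_\tau(\alpha)$ if and only if $p_i\Vdash_x\tau$ for some $i$.
\end{lemma}

\begin{proof}
If $p_i\le\pi\in\mathbb K$, then $p_{i'}\le\pi$ for all $i'\ge i$, so $\alpha\in[\pi]$. By (G1), $\alpha\in\mathcal G$, and Lemma~\ref{lem:decide} gives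
\begin{equation}\label{eq:decide}
v(\alpha)(M)=e_M(\pi)\quad\text{whenever } p_i\le\pi\in\mathcal A_M .
\end{equation}
We argue by downward induction on $|\tau|$. Let $|\tau|=n-1$. Suppose $p_i\Vdash_x\tau$ but $x\notin H_\tau(\alpha)$. By (H3) there are $t,e$ with $v(\alpha)(M)=e+1$ for $M=\nu(\tau,t)$ and $x\in N^X_e$. By (G1) some $p_{i'}$ with $i'\ge i$ is below some $\pi\in\mathcal A_M$, and $e_M(\pi)=e+1$ by \eqref{eq:decide}. So $\pi$ is an $(x,\tau)$-witness, contradicting $p_i\Vdash_x\tau$. If no $p_i$ forces $\tau$, then by (G3) some $p_i$ is below a witness, and \eqref{eq:decide} with (H3) gives $x\notin H_\tau(\alpha)$.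

Let $|\tau|<n-1$. Suppose $p_i\Vdash_x\tau$. If $x\in H_{\tau t}(\alpha)$, then by induction some $p_{i'}\Vdash_x\tau t$, and $p_{\max(i,i')}$ is an extension of $p_i$ forcing $\tau t$, which is impossible. So $x\in H_\tau(\alpha)$ by (H2). If no $p_i$ forces $\tau$, then by (G2) some $p_i$ forces some $\tau t$, so $x\in H_{\tau t}(\alpha)$ by induction and $x\notin H_\tau(\alpha)$.
\end{proof}

A tag at an inner node $\sigma$ is not enforced by the order. To make it true we must put $y$ into $Q^\alpha_{\sigma t}$ for every $t$, an infinite task. If $y\in C$, a promise $(y,\sigma t)$ may enter $a$ during a step of type (G1) and block the task; this is the reason for the hypothesis $y\notin C$.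

\begin{lemma}[Tags can be made true]\label{lem:tags}
Let $x\in X$, $y\in Y\setminus C$, and let $p$ be a condition. There is an $x$-generic sequence $(p_i)=(s_i,a_i,L_i)$ with $p_0=p$ whose limit $\alpha$ satisfies $y\notin Q^\alpha_\sigma$ for all $\sigma\in\bigcup_iL_i(y)$.
\end{lemma}

\begin{proof}
For $\sigma\in S\setminus\partial S$ and $t\in\omega$ let $E_{\sigma,t}$ be the set of conditions $(s,a,L)$ with one of the following properties:
\begin{enumerate}
\item[(0)] no extension $(s',a',L')$ of the condition has $\sigma\in L'(y)$;
\item[(1)] $\sigma t$ is a leaf and $s$ contains a letter $(\sigma t,j)$ with $y\in U_j$;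
\item[(2)] $\sigma t$ is not a leaf and $\sigma tt'\in L(y)$ for some $t'$.
\end{enumerate}
To see that $E_{\sigma,t}$ is dense, take a condition without property (0) and extend it to $q=(s,a,L)$ with $\sigma\in L(y)$. Then $\sigma t\notin L(y)$ by independence.

Suppose $\sigma t$ is a leaf. Then $(y,\sigma t)\notin L^\partial$, and $(y,\sigma t)\notin a$ since $y\notin C$. So there is $U_j\ni y$ whose closure misses the finitely many points $y'$ with $(y',\sigma t)\in a\cup L^\partial$. Appending $(\sigma t,j)$ to $s$ gives an extension of $q$ with property (1).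

Suppose $\sigma t$ is not a leaf. Choose $t'$ so large that no one-step extension of $\sigma tt'$ lies in $L(y)$ and no letter of $s$ has first coordinate $\sigma tt'$. Then $L(y)\cup\{\sigma tt'\}$ is independent, because the predecessor $\sigma t$ is not in $L(y)$ either, and adding this tag preserves validity for $s$. The result is an extension of $q$ with property (2).

Take an $x$-generic sequence starting with $p$ that meets every $E_{\sigma,t}$. Let $\sigma\in L_i(y)$; we show $y\notin Q^\alpha_\sigma$ by downward induction on $|\sigma|$. If $\sigma$ is a leaf, then $\sigma\in L_{i'}(y)$ and $L_{i'}$ is valid for $s_{i'}$ for all $i'\ge i$, so no letter $(\sigma,j)$ of $\alpha$ has $y\in U_j$. If $\sigma$ is not a leaf, fix $t$ and $p_{i'}\in E_{\sigma,t}$. Property (0) fails for $p_{i'}$ because of $p_{\max(i,i')}$. Property (1) gives $y\in Q^\alpha_{\sigma t}$. Property (2) and induction give $y\notin Q^\alpha_{\sigma tt'}$, hence again $y\in Q^\alpha_{\sigma t}$. As $t$ was arbitrary, $y\notin Q^\alpha_\sigma$.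
\end{proof}

The next lemma is Step~2 of the model case: a condition can force $x$ into $f^{-1}[A^\alpha]$ only by tagging the root at the point $f(x)$. The second alternative in the hypothesis is needed in Section~\ref{sec:end}, where for $m=2$ we cannot afford to ask whether $f(x)\in C$.

\begin{lemma}\label{lem:root}
Let $p=(s,a,L)\Vdash_x(l)$ and $y=f(x)$. Suppose that $y\notin C$, or that $m=2$ and $y$ does not occur in $a$. Then $\varepsilon\in L(y)$.
\end{lemma}

\begin{proof}
Suppose $\varepsilon\notin L(y)$. We find $q\le p$ and an $x$-generic sequence starting with $q$ whose limit $\alpha$ has $y\in Q^\alpha_\varepsilon$. This is a contradiction: $q\Vdash_x(l)$, so Lemma~\ref{lem:truth} and (H1) give $x\in H_{(l)}(\alpha)\subseteq f^{-1}[A^\alpha]$, that is, $y\notin Q^\alpha_\varepsilon$.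

Let $m\ge3$, so that $y\notin C$. Choose $t$ so large that no one-step extension of $(t)$ is in $L(y)$ and no letter of $s$ has first coordinate $(t)$. Since $\varepsilon\notin L(y)$, adding $(t)$ to $L(y)$ gives a condition $q\le p$. Lemma~\ref{lem:tags} applied to $q$ yields $y\notin Q^\alpha_{(t)}$, so $y\in Q^\alpha_\varepsilon$.

Let $m=2$. Then $y$ does not occur in $a$, either by hypothesis or because $a\subseteq C\times\partial S$, and $(y,\varepsilon)\notin L^\partial$. Choose $U_i\ni y$ whose closure misses the points occurring in $a\cup L^\partial$, and let $q$ be $p$ with $(\varepsilon,i)$ appended to the stem. Every $x$-generic sequence starting with $q$ has $y\in U_i\subseteq Q^\alpha_\varepsilon$.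
\end{proof}

\section{The complexity of forcing}\label{sec:complexity}

One expects ``$p\Vdash_x\tau$'' to be a $\Pi^0_{n-|\tau|}$ property of $x$, like membership in $H_\tau(\alpha)$. The recursive clause, however, quantifies over uncountably many conditions. We sort tag functions into countably many compact families, in which the tag sets are fixed and the tagged points move in disjoint closed boxes. The right inductive statement then concerns not one condition but the existence of a forcing condition in a compact set.

A \emph{shape} is a finite sequence $\lambda=((V_1,T_1),\dots,(V_r,T_r))$, $r\ge0$, where $V_1,\dots,V_r$ are pairwise disjoint sets of the form $\overline{U_i}$ and $T_1,\dots,T_r\subseteq S$ are finite independent sets. Let $K_\lambda=V_1\times\dots\times V_r$, a compact metrizable space, which is a single point if $r=0$. For $\bar y\in K_\lambda$ the points $y_b$ are distinct, and $L(\lambda,\bar y)$ denotes the tag function with value $T_b$ at $y_b$ and $\emptyset$ elsewhere. There are countably many shapes, and every tag function has the form $L(\lambda,\bar y)$, since the points of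 its support have disjoint closed basic neighborhoods. For $s\in\Lambda^{<\omega}$, finite $a\subseteq C\times\partial S$ and $1\le|\tau|\le n-1$ put
\[
\mathcal L(s,a,\lambda,\tau;x)=\{\bar y\in K_\lambda:L(\lambda,\bar y)\text{ is valid for $s$ and }(s,a,L(\lambda,\bar y))\Vdash_x\tau\}.
\]

\begin{lemma}\label{lem:complexity}
Let $1\le j\le n-1$ and $|\tau|=n-j$. For all $s,a,\lambda$ as above, the set $\mathcal L(s,a,\lambda,\tau;x)$ is compact for every $x\in X$, and for every compact $F\subseteq K_\lambda$,
\[
\{x\in X:\mathcal L(s,a,\lambda,\tau;x)\cap F\ne\emptyset\}\in\Pi^0_j(X).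
\]
\end{lemma}

\begin{proof}
Two subsets of $K_\lambda$ are closed. The set $\mathrm{Val}$ of $\bar y$ such that $L(\lambda,\bar y)$ is valid for $s$ is the intersection of the sets $\{\bar y:y_b\notin U_i\}$ over all $b$ and all letters $(\sigma,i)$ of $s$ with $\sigma\in T_b$. For $s'\supseteq s$, the set $\mathrm{Viol}(s')$ of $\bar y$ such that $s'$ does not respect $L(\lambda,\bar y)^\partial$ beyond $s$ is the finite union of the sets $\{\bar y:y_b\in\overline{U_i}\}$ over all $b$ and all letters $(\sigma,i)$ of $s'$ beyond $s$ with $\sigma\in T_b$. Let $\Theta$ be the countable set of pairs $(s',a')\le(s,a)$ with $a'\subseteq C\times\partial S$. We write $\mathcal L(x)$ for $\mathcal L(s,a,\lambda,\tau;x)$ and use induction on $j$, for all $\tau,s,a,\lambda,F$ at once.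

\emph{The case $j=1$.} Let $p=(s,a,L)$ be a condition. Some $q\le p$ is below an $(x,\tau)$-witness if and only if there is $(s',a')\in\Theta$ below an $(x,\tau)$-witness such that $s'$ respects $L^\partial$ beyond $s$. From left to right, take the first two components of $q$; from right to left, take $q=(s',a',L)$. For $(s',a')\in\Theta$, the set $O_{s',a'}$ of $x$ such that $(s',a')$ is below an $(x,\tau)$-witness is a union of sets $N^X_e$, hence open. Therefore
\[
\bar y\in\mathcal L(x)\iff\bar y\in\mathrm{Val}\ \text{ and }\ \forall(s',a')\in\Theta\ \bigl[x\notin O_{s',a'}\text{ or }\bar y\in\mathrm{Viol}(s')\bigr]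
\]
defines a closed subset of $X\times K_\lambda$. Its sections are compact, and the projection to $X$ of its intersection with $X\times F$ is closed by (F4).

\emph{The case $j\ge2$.} Let $p=(s,a,L)$ be a condition. Some $q\le p$ forces $\tau t$ if and only if there is a condition $(s',a',J)\Vdash_x\tau t$ such that $(s',a')\in\Theta$, $s'$ respects $L^\partial$ beyond $s$, and $L(w)\cup J(w)$ is independent for every $w\in Y$. From left to right take $(s',a',J)=q$; the converse is Lemma~\ref{lem:merge}. The point of this reformulation is that $J$ need not extend $L$, so the family of relevant $J$ does not depend on $L$.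

Let $\Gamma$ be the countable set of tuples $\gamma=(t,s',a',\mu)$ with $t\in\omega$, $(s',a')\in\Theta$ and $\mu=((V'_c,T'_c))_c$ a shape. Put $\mathcal L_\gamma(x)=\mathcal L(s',a',\mu,\tau t;x)$ and $K_\gamma=K_\mu$. For $\bar y\in K_\lambda$ and $\bar z\in K_\gamma$ let $\Phi_\gamma(\bar y,\bar z)$ be the statement
\[
\bar y\in\mathrm{Viol}(s'),\ \text{ or }\ y_b=z_c\text{ for some $b,c$ such that $T_b\cup T'_c$ is not independent.}
\]
Since each $T_b$ and each $T'_c$ is independent, the second alternative says exactly that $L(\lambda,\bar y)(w)\cup L(\mu,\bar z)(w)$ fails to be independent for some $w$. Every tag function $J$ is some $L(\mu,\bar z)$, so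
\begin{equation}\label{eq:Phi}
\bar y\in\mathcal L(x)\iff\bar y\in\mathrm{Val}\ \text{ and }\ \forall\gamma\in\Gamma\ \forall\bar z\in\mathcal L_\gamma(x)\ \Phi_\gamma(\bar y,\bar z).
\end{equation}
The relation $\Phi_\gamma$ is closed in $K_\lambda\times K_\gamma$, so $\mathcal L(x)$ is an intersection of closed sets and is compact.

Let $F'=F\cap\mathrm{Val}$, a compact set. By \eqref{eq:Phi}, $\mathcal L(x)\cap F=\emptyset$ if and only if the relatively open sets $\{\bar y\in F':\neg\Phi_\gamma(\bar y,\bar z)\}$, for $\gamma\in\Gamma$ and $\bar z\in\mathcal L_\gamma(x)$, cover $F'$, and by compactness if and only if finitely many of them do. For a finite sequence $\vec\gamma=(\gamma_1,\dots,\gamma_h)$ from $\Gamma$, $h\ge0$, let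
\[
\Omega_{\vec\gamma}=\Bigl\{(\bar z_1,\dots,\bar z_h)\in\prod_{g=1}^hK_{\gamma_g}:\neg\,\exists\bar y\in F'\ \forall g\ \Phi_{\gamma_g}(\bar y,\bar z_g)\Bigr\}.
\]
This set does not depend on $x$, and $\mathcal L(x)\cap F=\emptyset$ if and only if $\Omega_{\vec\gamma}$ meets $\prod_g\mathcal L_{\gamma_g}(x)$ for some $\vec\gamma$. By (F4), $\Omega_{\vec\gamma}$ is open in a finite product of compact metrizable spaces. Each of its points lies in a product of basic open sets whose closure is contained in $\Omega_{\vec\gamma}$, so $\Omega_{\vec\gamma}$ is the union of a countable family $\mathcal B_{\vec\gamma}$ of boxes $\prod_gF_g$ with $F_g\subseteq K_{\gamma_g}$ compact. A box meets $\prod_g\mathcal L_{\gamma_g}(x)$ exactly when each $F_g$ meets $\mathcal L_{\gamma_g}(x)$. Hence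
\[
\{x:\mathcal L(x)\cap F=\emptyset\}=\bigcup_{\vec\gamma}\ \bigcup_{\prod_gF_g\in\mathcal B_{\vec\gamma}}\ \bigcap_{g=1}^h\{x:\mathcal L_{\gamma_g}(x)\cap F_g\ne\emptyset\},
\]
where the empty intersection is $X$. By induction, applied to the sequences $\tau t$, the finite intersections are $\Pi^0_{j-1}$, so the left side is $\Sigma^0_j$.
\end{proof}

\section{The descent}\label{sec:descent}

Lemma~\ref{lem:root} locates $f(x)$ among the tagged points of any condition that forces some $(l)$. By Lemma~\ref{lem:complexity}, reading $f(x)$ off at this level is a $\Sigma^0_{n-1}$ procedure, which is what (c) asks for only when $m=2$. We want to read it off at a level $\tau$ with $|\tau|=m-1$, where the cost is $\Sigma^0_{n-m+1}$.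

Take $m=3$. Let $p^1$ force $(l)$, with the tag $\varepsilon$ at $y=f(x)$. Remove this tag. The weaker condition no longer forces $(l)$, so it has an extension $p^2$ forcing some $(l,t)$. By Lemma~\ref{lem:merge}, $p^1$ and $p^2$ cannot be merged. But $p^2$ extends $p^1$ in everything except the tag $\varepsilon$ at $y$, so the conflict is at $y$: the condition $p^2$ has a tag $(t')$ there. Thus $p^2$ mentions the same point $y$, one level lower in both trees. In general we repeat this, each time removing the tags that caused the previous conflict.

For a condition $p=(s,a,L)$, a point $y$ and $R\subseteq L(y)$, let $p\ominus_yR$ be $p$ with $L(y)$ replaced by $L(y)\setminus R$. It is again a condition.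

\begin{lemma}\label{lem:descent}
Let $x\in X$ with $y=f(x)\notin C$. There are conditions $p^i=(s_i,a_i,L^i)$ and sequences $\tau_i\in\omega^i$, $1\le i\le m-1$, such that
\begin{enumerate}
\item[(a)] $p^i\Vdash_x\tau_i$ and $L^i(y)\ne\emptyset$ for $1\le i\le m-1$;
\item[(b)] for $1\le i\le m-2$: $\tau_{i+1}$ is a one-step extension of $\tau_i$, $s_{i+1}\supseteq s_i$, $a_{i+1}\supseteq a_i$, $s_{i+1}$ respects $a_i\cup(L^i)^\partial$ beyond $s_i$, and $L^{i+1}(z)\supseteq L^i(z)$ for all $z\ne y$.
\end{enumerate}
\end{lemma}

\begin{proof}
Along with $p^i$ and $\tau_i$ we construct sets $R_i\subseteq L^i(y)$ of nodes of length at most $i-1$ such that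
\begin{equation}\label{eq:inv}
p^i\Vdash_x\tau_i\qquad\text{and}\qquad p^i\ominus_yR_i\nVdash_x\tau_i .
\end{equation}
This implies $R_i\ne\emptyset$, and hence (a).

\emph{Start.} Let $L$ be the tag function with support $\{y\}$ and $L(y)=\{\varepsilon\}$. Apply Lemma~\ref{lem:tags} to $(\emptyset,\emptyset,L)$. The limit $\alpha$ satisfies $y\notin Q^\alpha_\varepsilon$, so $x\in f^{-1}[A^\alpha]$, and by (H1) $x\in H_{(l)}(\alpha)$ for some $l$. By Lemma~\ref{lem:truth} a term $p^1$ of the sequence forces $\tau_1=(l)$, and $\varepsilon\in L^1(y)$. Let $R_1=\{\varepsilon\}$. Lemma~\ref{lem:root} gives the second half of \eqref{eq:inv}.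

\emph{Step.} Let $1\le i\le m-2$ and let $p^i,\tau_i,R_i$ be given. Since $m\le n$, we have $|\tau_i|=i\le n-2$, so the recursive clause of Definition~\ref{def:force} applies: there are $t_i$ and $p^{i+1}\le p^i\ominus_yR_i$ with $p^{i+1}\Vdash_x\tau_{i+1}$, where $\tau_{i+1}=\tau_it_i$. The nodes in $R_i$ have length at most $i-1\le m-3$, so none is a leaf, and removing $R_i$ does not change $(L^i)^\partial$. Therefore $p^{i+1}\le p^i\ominus_yR_i$ gives all of (b), and also $L^{i+1}(y)\supseteq L^i(y)\setminus R_i$.

Let $R_{i+1}$ be the set of elements of $L^{i+1}(y)$ adjacent to an element of $R_i$. They have length at most $i$. We check the hypotheses of Lemma~\ref{lem:merge} for $p=p^i$ and $p'=p^{i+1}\ominus_yR_{i+1}$. Those on stems and promises are part of (b). At $z\ne y$ the union of the tag sets is $L^{i+1}(z)$. At $y$, suppose that $\sigma\in L^i(y)$ and $\sigma'\in L^{i+1}(y)\setminus R_{i+1}$ are adjacent. If $\sigma\in R_i$, then $\sigma'\in R_{i+1}$, which is false. If $\sigma\notin R_i$, then $\sigma,\sigma'\in L^{i+1}(y)$, contradicting independence. As $L^i(y)$ and $L^{i+1}(y)$ are themselves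 independent, so is the union. Since $p^i\Vdash_x\tau_i$, Lemma~\ref{lem:merge} gives $p^{i+1}\ominus_yR_{i+1}\nVdash_x\tau_{i+1}$.
\end{proof}

The argument stops at $i=m-1$ because $R_{m-1}$ may contain a leaf $\sigma$. After removing that tag, an extension may list a letter $(\sigma,j)$ with $y\in\overline{U_j}$; then (b) fails, and the conflict is recorded in the stem instead of in a tag at $y$.

\section{Countably many data and the decomposition}\label{sec:end}

The chain in Lemma~\ref{lem:descent} depends on $x$ and involves arbitrary points of $Y$. We replace the points by small boxes and keep only the countable information that makes merging possible away from the first box.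

\begin{definition}\label{def:datum}
A \emph{datum} is a sequence $d=(s_i,a_i,\lambda^i,\tau_i)_{1\le i\le m-1}$, where $s_i\in\Lambda^{<\omega}$, $a_i\subseteq C\times\partial S$ is finite, $\lambda^i=((V^i_b,T^i_b))_{1\le b\le r_i}$ is a shape with $r_i\ge1$, and $\tau_i\in\omega^i$, such that (B3) below holds and, for $1\le i\le m-2$, the sequence $\tau_{i+1}$ is a one-step extension of $\tau_i$, $s_{i+1}\supseteq s_i$, $a_{i+1}\supseteq a_i$, and (B1) and (B2) hold.
\begin{enumerate}
\item[(B1)] $s_{i+1}$ respects $a_i\cup L(\lambda^i,\bar y)^\partial$ beyond $s_i$ for every $\bar y\in K_{\lambda^i}$.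
\item[(B2)] If $(b,c)\ne(1,1)$ and $V^i_b\cap V^{i+1}_c\ne\emptyset$, then $T^i_b\cup T^{i+1}_c$ is independent.
\item[(B3)] No point of $V^1_1$ occurs in $a_1$.
\end{enumerate}
We write $\mathcal L^d_i(x)=\mathcal L(s_i,a_i,\lambda^i,\tau_i;x)$; this is defined because $i\le m-1\le n-1$.
\end{definition}

There are countably many data, since $C$ is countable.

\begin{lemma}[Covering]\label{lem:cover}
If $f(x)\notin C$, there is a datum $d$ with $f(x)\in V^1_1$ and $\mathcal L^d_i(x)\ne\emptyset$ for all $1\le i\le m-1$.
\end{lemma}

\begin{proof}
Let $y=f(x)$ and take $p^i,\tau_i$ from Lemma~\ref{lem:descent}. Let $Z$ be the union of the supports of $L^1,\dots,L^{m-1}$, a finite set. For $z\in Z$ choose a set $V(z)\ni z$ of the form $\overline{U_j}$, so small that the sets $V(z)$ are pairwise disjoint, that $V(z)\cap\overline{U_e}=\emptyset$ whenever $z\notin\overline{U_e}$ and $e$ is the second coordinate of a letter of $s_{m-1}$, and that no point of $V(y)$ occurs in $a_1$. The last requirement is possible because $y\notin C$. List the support of $L^i$ as $z^i_1,\dots,z^i_{r_i}$ with $z^i_1=y$, which is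 possible by Lemma~\ref{lem:descent}(a), and let $V^i_b=V(z^i_b)$ and $T^i_b=L^i(z^i_b)$. Then $L(\lambda^i,\bar z^i)=L^i$, so $\bar z^i\in\mathcal L^d_i(x)$, and $y\in V^1_1$; (B3) holds by construction.

For (B1), the stem $s_{i+1}$ respects $a_i$ beyond $s_i$ by Lemma~\ref{lem:descent}(b). Let $(\sigma,e)$ be a letter of $s_{i+1}$ beyond $s_i$ with $\sigma\in T^i_b$. Then $(z^i_b,\sigma)\in(L^i)^\partial$, so $z^i_b\notin\overline{U_e}$ by Lemma~\ref{lem:descent}(b). As $s_{i+1}\subseteq s_{m-1}$, this gives $V^i_b\cap\overline{U_e}=\emptyset$, and so $y_b\notin\overline{U_e}$ for every $\bar y\in K_{\lambda^i}$.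

For (B2), if $V^i_b$ meets $V^{i+1}_c$ then $z^i_b=z^{i+1}_c=z$. If $z=y$ then $b=c=1$. Otherwise $T^i_b=L^i(z)\subseteq L^{i+1}(z)=T^{i+1}_c$, and the union is $T^{i+1}_c$.
\end{proof}

The next lemma holds for every point of $X$, not only for those from which the datum was extracted.

\begin{lemma}[Rigidity]\label{lem:rigid}
Let $d$ be a datum and $x\in X$.
\begin{enumerate}
\item[(a)] If $\bar y\in\mathcal L^d_1(x)$, $f(x)\in V^1_1$, and either $f(x)\notin C$ or $m=2$, then $y_1=f(x)$.
\item[(b)] If $1\le i\le m-2$, $\bar y\in\mathcal L^d_i(x)$ and $\bar z\in\mathcal L^d_{i+1}(x)$, then $z_1=y_1$.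
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The condition $(s_1,a_1,L(\lambda^1,\bar y))$ forces $\tau_1$, which has length one. Lemma~\ref{lem:root} applies: if $m=2$, then $f(x)$ does not occur in $a_1$ by (B3). So $f(x)$ carries the tag $\varepsilon$, and $f(x)=y_b$ for some $b$. Then $f(x)\in V^1_b\cap V^1_1$, and the boxes of a shape are disjoint, so $b=1$.

(b) Let $p=(s_i,a_i,L(\lambda^i,\bar y))$ and $p'=(s_{i+1},a_{i+1},L(\lambda^{i+1},\bar z))$, and suppose $z_1\ne y_1$. If $y_b=z_c$, then $(b,c)\ne(1,1)$ and $V^i_b\cap V^{i+1}_c\ne\emptyset$, so $T^i_b\cup T^{i+1}_c$ is independent by (B2). Together with (B1), this verifies the hypotheses of Lemma~\ref{lem:merge}. But $p\Vdash_x\tau_i$, $p'\Vdash_x\tau_{i+1}$ and $|\tau_i|\le m-2<n-1$, which that lemma forbids.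
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:glue} it remains to deduce (c) from (a), and by the last paragraph of Section~\ref{sec:easy} it suffices to cover $X$ by countably many $\Sigma^0_n$ sets on which $f$ is $\Sigma^0_{n-m+1}$-measurable.

For a datum $d$ let $B_d=V^1_1\setminus C$ if $m\ge3$ and $B_d=V^1_1$ if $m=2$, and put
\[
D_d=f^{-1}[B_d]\cap\bigcap_{i=1}^{m-1}\{x\in X:\mathcal L^d_i(x)\ne\emptyset\}.
\]
If $m\ge3$, then $B_d$ is a closed set minus a countable set, so $B_d\in\Pi^0_2\subseteq\Sigma^0_3\subseteq\Sigma^0_m$. If $m=2$, then $B_d$ is closed and hence $\Sigma^0_2$; here $V^1_1\setminus C$ need not be $\Sigma^0_2$, which is why $C$ is not removed. In both cases $f^{-1}[B_d]\in\Sigma^0_n$ by (a). By Lemma~\ref{lem:complexity} with $F=K_{\lambda^i}$, the $i$-th of the remaining sets is $\Pi^0_{n-i}\subseteq\Pi^0_{n-1}\subseteq\Sigma^0_n$. So $D_d\in\Sigma^0_n$.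

Let $x\in D_d$. By Lemma~\ref{lem:rigid}(a) every element of $\mathcal L^d_1(x)$ has first coordinate $f(x)$. Since each $\mathcal L^d_i(x)$ is nonempty, Lemma~\ref{lem:rigid}(b) carries this from $i$ to $i+1$. So $\mathcal L^d_{m-1}(x)$ is nonempty and all its elements have first coordinate $f(x)$. For open $U\subseteq Y$ let $F_U=\{\bar z\in K_{\lambda^{m-1}}:z_1\notin U\}$, a compact set. Then for $x\in D_d$,
\[
f(x)\in U\iff\mathcal L^d_{m-1}(x)\cap F_U=\emptyset .
\]
As $|\tau_{m-1}|=m-1$, Lemma~\ref{lem:complexity} with $j=n-m+1$ shows that the right side defines a $\Sigma^0_{n-m+1}$ subset of $X$. Hence $f\upharpoonright D_d$ is $\Sigma^0_{n-m+1}$-measurable.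

By Lemma~\ref{lem:cover} every $x$ with $f(x)\notin C$ lies in some $D_d$. For $c\in C$ the singleton $\{c\}$ is closed, hence $\Sigma^0_m$ as $m\ge2$, so $f^{-1}[\{c\}]\in\Sigma^0_n$, and $f$ is constant on this set. The countably many sets $D_d$ and $f^{-1}[\{c\}]$ form the required cover.
\end{proof}

\section{The range $m>n$}\label{sec:range}

\begin{proof}[Proof of Theorem~\ref{thm:range}]
(a) Suppose that $u$ is continuous and satisfies \eqref{eq:codes}. Fix $x\in X$ and let $y=f(x)$. By (F3) there is $E\in\Sigma^0_m(\mathcal N)\setminus\Sigma^0_n(\mathcal N)$. Lemma~\ref{lem:param}, applied to $E\times Y\in\Sigma^0_m(\mathcal N\times Y)$, gives a continuous $\rho$ with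
\[
z\in E\iff G^Y_m(\rho(z),y)\iff G^X_n(u(\rho(z)),x).
\]
So $E$ is the preimage of $G^X_n$ under the continuous map $z\mapsto(u(\rho(z)),x)$, and $E\in\Sigma^0_n$, a contradiction.

(b) If $f^{-1}[B]\in\Sigma^0_n$ for all $B\subseteq Y$, the inclusion holds. Conversely, assume $f^{-1}[\Sigma^0_m]\subseteq\Sigma^0_n$. Note that $m\ge2$. Open sets are $\Sigma^0_m$, so $f$ is Borel. Suppose that $f[X]$ is uncountable. We find a Cantor set on which $f$ is a homeomorphism, and transport (F3) through it.

By \cite[13.11]{kechris}, the topology of $X$ can be refined to a Polish topology for which the Borel function $f$ is continuous. Let $X'$ be the resulting space, with a complete compatible metric. Choose an uncountable $I_0\subseteq X'$ on which $f$ is injective, and let $I$ be the set of points of $I_0$ all of whose neighborhoods meet $I_0$ in an uncountable set. Then $I_0\setminus I$ is covered by the basic open sets that meet $I_0$ in a countable set, so it is countable. Hence $I\neq\emptyset$, and every open set that meets $I$ meets it in an uncountable set. We build open sets $W_w\subseteq X'$ meeting $I$,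 for $w\in2^{<\omega}$, of diameter at most $2^{-|w|}$, with $\overline{W_{w0}}\cup\overline{W_{w1}}\subseteq W_w$ and $f[\overline{W_{w0}}]\cap f[\overline{W_{w1}}]=\emptyset$. Given $W_w$, take distinct $x_0,x_1\in I\cap W_w$, take disjoint open $O_0,O_1\subseteq Y$ with $f(x_\iota)\in O_\iota$, and let $W_{w\iota}$ be a small ball around $x_\iota$ whose closure lies in the open set $W_w\cap f^{-1}[O_\iota]$. By completeness each branch $\xi\in2^\omega$ determines a unique point in $\bigcap_rW_{\xi\upharpoonright r}$. The map from branches to points is continuous, and distinct branches give points with distinct values of $f$. So its image $P$ is homeomorphic to $2^\omega$ and $f\upharpoonright P$ is injective.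

A continuous injection of a compact space into a Hausdorff space is a homeomorphism onto its image. Applied to the identity $X'\to X$, this shows that the two topologies agree on $P$. Applied to $f$, it shows that $f\upharpoonright P$ is a homeomorphism onto the compact set $f[P]$. By (F3) take $E\in\Sigma^0_m(P)\setminus\Sigma^0_n(P)$. Then $f[E]\in\Sigma^0_m(f[P])$, so by (F2) it is the intersection of a $\Sigma^0_m$ subset of $Y$ with the closed set $f[P]$, and $f[E]\in\Sigma^0_m(Y)$ because $m\ge2$. By injectivity, $E=P\cap f^{-1}[f[E]]\in\Sigma^0_n(P)$, a contradiction.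

Thus $f[X]$ is countable. For any $B\subseteq Y$ the countable set $B\cap f[X]$ is $\Sigma^0_2$, hence $\Sigma^0_m$, and $f^{-1}[B]=f^{-1}[B\cap f[X]]\in\Sigma^0_n$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{kechris}
Kechris, \emph{Classical Descriptive Set Theory}.

\bibitem{uniformity}
\emph{Uniformity Functions in Descriptive Set Theory},
\texttt{http://lfm.di.uoa.gr/abstracts/gregoriades\_ext\_abstract.pdf}.

\end{thebibliography}
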